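# What a derivative of the heat kernel costs on a noncompact symmetric space

## 1. The Gaussian guess, tested on $\mathbb R^n$ and on $\mathbb H^3$

How much larger than the heat kernel itself can a derivative of the heat kernel be? On $\mathbb R^n$ the kernel is $h_t(x)=(4\pi t)^{-n/2}e^{-|x|^2/4t}$. Since $h_t(x)=t^{-n/2}h_1(x/\sqrt t)$, a derivative of order $m=|\beta|$ has the form
$$\partial^\beta h_t(x)=t^{-m/2}\,Q_\beta(x/\sqrt t)\,h_t(x),\qquad Q_\beta \text{ a polynomial of degree } m .$$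
So $|\partial^\beta h_t(x)|\le C\,t^{-m/2}(1+|x|/\sqrt t)^m h_t(x)=C\big(\tfrac1{\sqrt t}+\tfrac{|x|}t\big)^m h_t(x)$. Each derivative costs a factor $\frac1{\sqrt t}+\frac{|x|}t$.

The first guess on a noncompact symmetric space is the same bound, with $|x|$ the distance to the origin. Let us test it on hyperbolic space $\mathbb H^3$ with curvature $-1$. For functions of $R=|x|$ the Laplacian is $\partial_R^2+2\coth R\,\partial_R$, and the heat kernel is given by the textbook formula
$$h_t(R)=(4\pi t)^{-3/2}\,\frac{R}{\sinh R}\,e^{-t-R^2/4t}.$$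
Two checks of the formula. If $h=\varphi/\sinh R$, then $(\partial_R^2+2\coth R\,\partial_R)h=(\varphi''-\varphi)/\sinh R$; and $\varphi=(4\pi t)^{-3/2}Re^{-t-R^2/4t}$ is a constant times $e^{-t}\,\partial_R\big(t^{-1/2}e^{-R^2/4t}\big)$, so $\varphi_t=\varphi''-\varphi$. The total mass is $4\pi(4\pi t)^{-3/2}e^{-t}\int_0^\infty R\sinh R\,e^{-R^2/4t}dR$. By parts the integral is $2t\int_0^\infty\cosh R\,e^{-R^2/4t}dR=t\sqrt{4\pi t}\,e^t$, so the mass is $1$.

The logarithmic gradient is purely radial: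
$$|\nabla\log h_t|=\coth R-\frac1R+\frac R{2t}.$$
Take $t=R^2$ and let $R\to\infty$. The gradient tends to $1$, while the guess allows only a constant times $\frac1{\sqrt t}+\frac Rt=\frac2R\to0$. **The Gaussian guess is false.** The factor $R/\sinh R$, which comes from exponential volume growth, has logarithmic derivative of size about $1$, and this has to be paid for at all times.

The obvious repair is to add $1$ to the price: each derivative should cost
$$\frac1{r(t,x)}:=\frac1{\sqrt t}+1+\frac{|x|}t=\frac{\sqrt t+t+|x|}t. \tag{1}$$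
Two tests on $\mathbb H^3$. First order: $0\le\coth R-\frac1R\le1$, because $R\coth R\ge1$ and $\coth R-1=\frac2{e^{2R}-1}\le\frac1R$; so $|\nabla\log h_t|\le1+\frac R{2t}\le\frac1r$. Second order, for the Laplacian:
$$\frac{\Delta h_t}{h_t}=\frac{\partial_th_t}{h_t}=-\frac3{2t}-1+\frac{R^2}{4t^2},$$
which is at most $\frac32r^{-2}$ in modulus. All three terms of (1) are needed: $1$ by the test above, $|x|/t$ because the gradient is at least $R/2t$, and $1/\sqrt t$ because at $R=0$, $t\to0$ the second-order quotient is about $-\frac3{2t}$.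

(Below, the metric comes from the Killing form. Multiplying the metric by $c^2$ replaces $(t,|x|)$ by $(c^2t,c|x|)$, which changes $1/r$ only by bounded factors, so curvature $-1$ is a legitimate test.)

The repaired guess for all symmetric spaces and all derivatives is Conjecture 3.6 of the paper "Heat Kernel and Green Function Estimates". These notes prove that it is true, extend it to mixed and time derivatives, and find the best exponent.

## 2. The space, the kernel and the bound

Let $G$ be a noncompact connected semisimple Lie group with finite center, $K$ a maximal compact subgroup, $\mathbb X=G/K$, $o=eK$, $n=\dim\mathbb X$. Let $\mathfrak g=\mathfrak k\oplus\mathfrak p$ be the Cartan decomposition. The Killing form is an $\mathrm{Ad}(K)$-invariant inner product on $\mathfrak p\cong T_o\mathbb X$ and induces the $G$-invariant metric of $\mathbb X$. The map $\mathfrak p\times K\to G$, $(Z,k)\mapsto\exp Z\,k$, is a diffeomorphism. The curves $s\mapsto \exp(sX)\cdot o$, $X\in\mathfrak p$,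 are the geodesics through $o$, and $d(o,\exp Z\cdot o)=|Z|$. The sectional curvature is $\le0$, and by homogeneity it is bounded below. For $G=SL(2,\mathbb R)$, $K=SO(2)$: $\mathfrak k$ consists of the skew matrices, $\mathfrak p$ of the symmetric traceless ones, and $\mathbb X$ is the hyperbolic plane.

Let $\mathfrak a\subset\mathfrak p$ be maximal abelian, $\Sigma\subset\mathfrak a^*$ the roots, $\Sigma^+$ the positive ones, $m_\alpha$ the multiplicities, $\rho=\frac12\sum_{\Sigma^+}m_\alpha\alpha$, and $H_\alpha\in\mathfrak a$ the vector with $\langle H_\alpha,H\rangle=\alpha(H)$. The positive chamber is $\mathfrak a^+$. The Weyl group $W$ is generated by the reflections $s_\alpha$ in the walls $\ker\alpha$. A point $H\in\mathfrak a$ is regular if no root vanishes at it. Every $x\in G$ is $k_1\exp H\,k_2$ with a unique $H\in\overline{\mathfrak a^+}$, the radial component of $x$. We write $|x|=d(xK,o)=|H|$.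

The heat kernel, i.e. the kernel of $e^{t\Delta}$, is $H_t(xK,yK)=h_t(y^{-1}x)$, where $h_t>0$ is $K$-bi-invariant; we also write $h_t(xK)=h_t(x)$. Haar measure is normalized so that $\int_Gf(yK)\,dy=\int_{\mathbb X}f$. The symbol $B(p,\varrho)$ denotes a closed ball.

Elements of $\mathfrak U(\mathfrak g)$, the enveloping algebra of the complexification of $\mathfrak g$, act as left-invariant operators: $(Xf)(x)=\frac d{ds}\big|_0f(x\exp sX)$ for $X\in\mathfrak g$. We write $h_t(x:D)=(Dh_t)(x)$, and $\deg D$ is the degree for the natural filtration. With $r=r(t,x)$ from (1), note that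
$$r(t,x)=\frac t{\sqrt t+t+|x|}\le\min\{1,\sqrt t\}. \tag{2}$$

**Theorem 1 (Conjecture 3.6).** For every $D\in\mathfrak U(\mathfrak g)$ there is $C$ such that for all $t>0$, $x\in G$
$$|h_t(x:D)|\le C\,r(t,x)^{-\deg D}h_t(x)=C\,t^{-\deg D}(\sqrt t+t+|x|)^{\deg D}h_t(x).$$

## 3. Operators at the base point, modulo $\mathfrak U(\mathfrak g)\mathfrak k$

This section turns $D$ into an ordinary constant-coefficient operator at one point. Let $\lambda:S(\mathfrak g_{\mathbb C})\to\mathfrak U(\mathfrak g)$ be symmetrization (the average over all orders of the factors), and let $\mathfrak U_m$ be the elements of degree $\le m$, with $\mathfrak U_{-1}=0$. I claim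
$$\mathfrak U_m=\lambda(S^{\le m}(\mathfrak p_{\mathbb C}))+\mathfrak U_{m-1}\mathfrak k. \tag{3}$$
We use induction on $m$; for $m=0$ both sides are $\mathbb C$. The space $\mathfrak U_m$ is spanned by $\mathfrak U_{m-1}$ and products $Y_1\cdots Y_m$ with $Y_i\in\mathfrak p\cup\mathfrak k$. Modulo $\mathfrak U_{m-1}$ the factors may be permuted, since exchanging neighbors produces a commutator, which lies in $\mathfrak g$. If some $Y_i\in\mathfrak k$, move it to the end: the product lies in $\mathfrak U_{m-1}\mathfrak k+\mathfrak U_{m-1}$. If all $Y_i\in\mathfrak p$, it lies in $\lambda(Y_1\cdots Y_m)+\mathfrak U_{m-1}$. Apply the induction hypothesis to $\mathfrak U_{m-1}$.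

By (3), for each $D$ there is $P_D\in S(\mathfrak p_{\mathbb C})$ with $\deg P_D\le\deg D$ and $D-\lambda(P_D)\in\mathfrak U(\mathfrak g)\mathfrak k$. Let $f$ be smooth and right $K$-invariant. Then $Xf=0$ for $X\in\mathfrak k$, so $\mathfrak U(\mathfrak g)\mathfrak k$ kills $f$ and $Df=\lambda(P_D)f$. For $X\in\mathfrak p$, $\lambda(X^k)=X^k$ and $(X^kf)(e)=\frac{d^k}{ds^k}f(\exp sX)\big|_{s=0}$. The powers $X^k$, $X\in\mathfrak p$, span $S^k(\mathfrak p_{\mathbb C})$. Therefore
$$(Df)(e)=P_D(\partial_Z)\,f(\exp Z)\big|_{Z=0,\;Z\in\mathfrak p}\qquad(f\text{ smooth, right }K\text{-invariant}). \tag{4}$$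
$P_D$ is unique: because $(Z,k)\mapsto\exp Z\,k$ is a diffeomorphism, $f(\exp Z)$ can be any smooth function of $Z$, so $\lambda(P)\in\mathfrak U(\mathfrak g)\mathfrak k$ forces $P=0$.

**Definition.** The reduced degree of $D$ is $\deg P_D$. Its symbol $\sigma_D$ is the top homogeneous part of $P_D$, viewed as a polynomial function on $\mathfrak p$ through the inner product ($X\in\mathfrak p$ becomes $\langle X,\cdot\rangle$).

*Example.* In $\mathfrak{sl}(2,\mathbb R)$ let $T=\begin{pmatrix}0&1\\-1&0\end{pmatrix}\in\mathfrak k$, and let $X=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$, $Y=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ in $\mathfrak p$. Matrix multiplication gives $[T,X]=-2Y$ and $[X,Y]=2T$. In $\mathfrak U(\mathfrak g)$ the element $D=TX=XT-2Y$ has degree $2$, but $P_D=-2Y$: the reduced degree is $1$. And $XY=\frac12(XY+YX)+\frac12[X,Y]=\lambda(XY)+T$, so its polynomial is $XY$, its reduced degree is $2$, and its symbol is $Z\mapsto\langle X,Z\rangle\langle Y,Z\rangle$.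

For the next statement $D_1$ differentiates on the left: $h_t(X_1\cdots X_k:x)=\partial_{s_1}\cdots\partial_{s_k}\big|_0h_t(\exp(s_1X_1)\cdots\exp(s_kX_k)x)$, and $h_t(D_1:x:D_2)$ has both kinds of derivatives.

**Theorem 2.** For $D_1,D_2\in\mathfrak U(\mathfrak g)$ and $j\ge0$ there is $C$ with
$$|\partial_t^jh_t(D_1:x:D_2)|\le C\,r(t,x)^{-2j-\deg D_1-\deg D_2}\,h_t(x)\qquad\text{for all }t>0,\ x\in G.$$
Moreover, for all $0<s<t$ and $x\in G$,
$$|\nabla\log h_t(x)|^2\le\frac1{t-s}\log\frac{h_s(e)}{h_t(x)}. \tag{5}$$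

**Theorem 3.** Let $D\notin\mathfrak U(\mathfrak g)\mathfrak k$ have reduced degree $m$. For $x\notin K$ write uniquely $x=k\exp(|x|v_x)$, $k\in K$, $v_x\in\mathfrak p$, $|v_x|=1$. Then
$$\Big(\frac{2t}{|x|}\Big)^m\frac{h_t(x:D)}{h_t(x)}-(-1)^m\sigma_D(v_x)\longrightarrow0\quad\text{uniformly as }\frac{|x|}{t+\sqrt t}\to\infty.$$
Consequently $|h_t(x:D)|\le C\,r(t,x)^{-\beta}h_t(x)$ holds for all $t,x$ with some $C$ if and only if $\beta\ge m$.

On $\mathbb H^3$ this can be seen by hand. For $D=X\in\mathfrak p$ and $x=\exp(Rv)$ the derivative of $|x\exp sX|$ at $s=0$ is $\langle v,X\rangle$, so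
$$\frac{2t}R\,\frac{h_t(x:X)}{h_t(x)}=\langle v,X\rangle\Big(\frac{2t}R\big(\tfrac1R-\coth R\big)-1\Big)\to-\langle v,X\rangle,$$
because $|\frac1R-\coth R|\le1$ and $t/R\to0$. For the Laplacian, $\frac{4t^2}{R^2}\frac{\Delta h_t}{h_t}=1-\frac{6t}{R^2}-\frac{4t^2}{R^2}\to1=|v|^2$.

## 4. Three textbook facts

**Fact 1** (Li–Yau, Acta Math. 156 (1986)). If $M$ is complete of dimension $n$ with Ricci curvature bounded below, there is $C_0'$ such that every positive solution of $\partial_tu=\Delta u$ on $(0,\infty)\times M$ satisfies $\frac{|\nabla u|^2}{u^2}-2\frac{u_t}u\le C_0'+\frac{2n}t$.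

Put $C_0=C_0'/2$. Along a path $\gamma(t)$, $t\in[t_1,t_2]$,
$$\frac d{dt}\log u(t,\gamma(t))=\frac{u_t}u+\langle\nabla\log u,\dot\gamma\rangle\ge\tfrac12|\nabla\log u|^2-|\nabla\log u||\dot\gamma|-\frac nt-C_0\ge-\tfrac12|\dot\gamma|^2-\frac nt-C_0.$$
Integrating along a minimizing geodesic of constant speed gives, for $0<t_1<t_2$,
$$u(t_1,x_1)\le u(t_2,x_2)\Big(\frac{t_2}{t_1}\Big)^n\exp\Big(\frac{d(x_1,x_2)^2}{2(t_2-t_1)}+C_0(t_2-t_1)\Big). \tag{6}$$
This applies to $\mathbb X$, which is homogeneous, hence complete with bounded Ricci curvature.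

**Fact 2** (semigroup). $h_t>0$, $h_t(x^{-1})=h_t(x)$, $\int_{\mathbb X}h_t\le1$, and for $0<s<t$
$$h_t(x)=\int_Gh_{t-s}(y^{-1}x)\,h_s(y)\,dy. \tag{7}$$
By Cauchy–Schwarz with $s=t/2$, $h_t(x)\le\|h_{t/2}\|_2^2=h_t(e)$. This is nonincreasing in $t$ because $e^{\tau\Delta}$ contracts $L^2$. Finally $h_t(e)\sim(4\pi t)^{-n/2}$ as $t\to0$ (Minakshisundaram–Pleijel).

**Fact 3** (radial part; Helgason, *Groups and Geometric Analysis*, Ch. II §3). If $f$ is smooth and $K$-bi-invariant, then $U(H)=f(\exp H)$ is smooth and $W$-invariant on $\mathfrak a$, and at regular $H$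
$$(\Delta f)(\exp H)=LU(H),\qquad L=\Delta_{\mathfrak a}+\sum_{\alpha\in\Sigma^+}m_\alpha\coth\alpha(H)\,\partial_\alpha=\Delta_{\mathfrak a}+\langle\nabla\log|\delta|,\nabla\,\cdot\,\rangle,$$
where $\delta=\prod_{\alpha\in\Sigma^+}\sinh^{m_\alpha}\alpha$ and $\partial_\alpha$ is the derivative along $H_\alpha$. Also $|\nabla f|(\exp H)=|\nabla U(H)|$: at regular $H$ the gradient is orthogonal to the $K$-orbit, whose normal space is the tangent space of the flat $\exp\mathfrak a\cdot o\cong\mathfrak a$; the general case follows by continuity. On $\mathbb H^3$ this is $L=\partial_R^2+2\coth R\,\partial_R$ with $\delta=\sinh^2R$.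

## 5. Interior derivative bounds on a cylinder of size $\varrho$

Here we show that $m$ derivatives of a solution cost $\varrho^{-m}$ times its supremum over a parabolic cylinder of size $\varrho\le1$, with uniform constants.

**Lemma 1.** Let $Q_\theta=[-\theta^2,0]\times\{Z\in\mathbb R^N:|Z|\le\theta\}$, let $g$ be a smooth Riemannian metric on $\{|Z|\le1\}$, $\kappa\in\{\frac12,1\}$, and let $w$ be a smooth solution of $\partial_\sigma w=\kappa\Delta_gw$ on a neighborhood of $Q_1$ (relative to $\{|Z|\le1\}$ in space). Then $\sup_{Q_{1/4}}|\partial_\sigma^k\partial_Z^\beta w|\le C\sup_{Q_1}|w|$, where $C$ depends only on $N,k,\beta$, bounds for finitely many derivatives of $g$, and a positive lower bound for $g$.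

*Proof.* Space integrals are with respect to the Riemannian measure. Let $\frac12\le\theta'<\theta\le1$ and let $\psi(\sigma,Z)$ be a smooth cutoff with $\psi=1$ on $Q_{\theta'}$, vanishing on $Q_1$ for $\sigma\le-\theta^2$ and for $|Z|$ near $\theta$ and beyond.

**Step 1: control $\nabla w$ by $w$.** Integrating by parts,
$$\frac d{d\sigma}\frac12\int\psi^2w^2=\int\psi\psi_\sigma w^2-\kappa\int\psi^2|\nabla w|^2-2\kappa\int\psi w\langle\nabla\psi,\nabla w\rangle.$$
Integrate over $\sigma\in[-\theta^2,0]$; the left side becomes nonnegative. With $2\psi|w||\nabla\psi||\nabla w|\le\frac12\psi^2|\nabla w|^2+2|\nabla\psi|^2w^2$ we get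
$$\frac\kappa2\iint\psi^2|\nabla w|^2\le\iint(\psi|\psi_\sigma|+2\kappa|\nabla\psi|^2)w^2,\qquad\text{so}\quad\iint_{Q_{\theta'}}|\nabla w|^2\le C\iint_{Q_\theta}w^2.$$

**Step 2: control $w_\sigma$ by $\nabla w$.** Since $\int\psi^2\langle\nabla w,\nabla w_\sigma\rangle=-\int\psi^2w_\sigma\Delta_gw-2\int\psi w_\sigma\langle\nabla\psi,\nabla w\rangle$ and $\Delta_gw=w_\sigma/\kappa$,
$$\frac d{d\sigma}\frac12\int\psi^2|\nabla w|^2=\int\psi\psi_\sigma|\nabla w|^2-\frac1\kappa\int\psi^2w_\sigma^2-2\int\psi w_\sigma\langle\nabla\psi,\nabla w\rangle.$$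
Integrate and use $2\psi|w_\sigma||\nabla\psi||\nabla w|\le\frac1{2\kappa}\psi^2w_\sigma^2+2\kappa|\nabla\psi|^2|\nabla w|^2$. The result is $\iint_{Q_{\theta'}}w_\sigma^2\le C\iint_{Q_\theta}|\nabla w|^2$.

**Step 3: iterate in time.** As $g$ does not depend on $\sigma$, each $\partial_\sigma^kw$ solves the same equation. Using Steps 1 and 2 alternately on finitely many nested cylinders between $Q_{1/2}$ and $Q_1$ gives $\|\partial_\sigma^kw\|_{L^2(Q_{1/2})}\le C_k\sup_{Q_1}|w|$ for every $k$. By the one-dimensional Sobolev inequality in $\sigma$,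
$$\sup_{-1/4\le\sigma\le0}\|\Delta_g^kw(\sigma)\|_{L^2(|Z|\le1/2)}=\kappa^{-k}\sup_{-1/4\le\sigma\le0}\|\partial_\sigma^kw(\sigma)\|_{L^2(|Z|\le1/2)}\le C_k'\sup_{Q_1}|w|.$$

**Step 4: pass to space derivatives.** Interior $L^2$-regularity for the elliptic operator $\Delta_g^k$, of order $2k$, bounds $\|w(\sigma)\|_{H^{2k}(|Z|\le1/4)}$ by the $L^2(|Z|\le1/2)$ norms of $\Delta_g^kw(\sigma)$ and $w(\sigma)$. For $2k>|\beta|+N/2$ Sobolev embedding bounds $\partial_Z^\beta w$. Time derivatives are expressed through the equation, $\partial_\sigma^kw=(\kappa\Delta_g)^kw$. $\square$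

**Lemma 2.** Let $D\in\mathfrak U(\mathfrak g)$, $m=\deg D$. There is $C$ such that for $0<\varrho\le1$ and every smooth solution $v$ of the heat equation on a neighborhood of $[T-\varrho^2,T]\times B(o,\varrho)$, the right $K$-invariant lift satisfies
$$|(Dv(T,\cdot))(e)|\le C\varrho^{-m}\sup_{[T-\varrho^2,T]\times B(o,\varrho)}|v|.$$
The same holds on $\mathbb X\times\mathbb X=(G\times G)/(K\times K)$ for $\partial_sv=\frac12(\Delta_1+\Delta_2)v$.

*Proof.* In the coordinates $Z\mapsto\exp Z\cdot o$ we have $|Z|=d(o,\exp Z\cdot o)$; let $g_{ij}(Z)$ be the metric coefficients. Put $w(\sigma,Z)=v(T+\varrho^2\sigma,\exp(\varrho Z)\cdot o)$. The pullback of the metric under $Z\mapsto\exp(\varrho Z)\cdot o$ is $\varrho^2g^\varrho$ with $g^\varrho_{ij}(Z)=g_{ij}(\varrho Z)$, and its Laplacian is $\varrho^{-2}\Delta_{g^\varrho}$. So $\partial_\sigma w=\Delta_{g^\varrho}w$ near $Q_1$. The coefficients $g_{ij}(\varrho Z)$ are smooth in $(\varrho,Z)\in[0,1]\times\{|Z|\le1\}$ and uniformly positive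 definite, so the constant of Lemma 1 does not depend on $\varrho$. Hence $\big|\partial_Z^\beta v(T,\exp Z\cdot o)|_{Z=0}\big|\le C_\beta\varrho^{-|\beta|}\sup|v|$. By (4), $(Dv(T,\cdot))(e)$ is a fixed combination of such derivatives of order $\le m$, and $\varrho\le1$. In the product case take $\kappa=\frac12$ and $N=2n$; (4) holds for $(G\times G,K\times K)$ by the same proof. $\square$

## 6. The cylinder must have size $r$, and a one-sided Harnack inequality does not control it

Apply Lemma 2 to $v(s,gK)=h_s(xg)$. It gives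
$$|h_t(x:D)|\le C\varrho^{-\deg D}\sup\{h_s(y):\ t-\varrho^2\le s\le t,\ d(yK,xK)\le\varrho\}.$$
So we want $\varrho$ comparable to $r(t,x)$, and the supremum comparable to $h_t(x)$.

The usual parabolic size $\varrho=\sqrt t$ is too large. On $\mathbb R$, with $x>\sqrt t$ and $y=x-\sqrt t$, one finds $h_t(y)/h_t(x)=\exp\big(\frac x{2\sqrt t}-\frac14\big)$, which is unbounded. The size $\varrho=r/2$ is right there: for $|y-x|\le\varrho$ and $t-\varrho^2\le s\le t$ we have $s\ge\frac34t$ by (2), and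
$$\frac{h_s(y)}{h_t(x)}\le\Big(\frac ts\Big)^{1/2}\exp\frac{x^2-y^2}{4t}\le\Big(\frac43\Big)^{1/2}\exp\frac{2|x|\varrho}{4t}\le\Big(\frac43\Big)^{1/2}e^{1/4},$$
because $r\le t/|x|$.

On $\mathbb X$ we have no explicit kernel, and it is natural to try (6). But (6) bounds $h_s(y)$ by $h_t(x)$ with a constant that blows up as $s\uparrow t$, $y\ne x$. At equal times it says nothing. Replacing $t$ by a later time $t+\varrho^2$ on the right only moves the difficulty: one then has to bound $h_{t+\varrho^2}(x)/h_t(x)$ from above, whereas Fact 1 bounds $u_t/u$ only from below. And positivity alone cannot help. On $M=\mathbb R$, where Fact 1 also holds, $u(t,x)=e^{ax+a^2t}$ is a positive solution with $\partial_x\log u=a$, and $a$ is arbitrary. A same-time comparison must use more about $h_t$.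

What distinguishes $h_t$ from this $u$ is a global upper bound: $h_{s_0+s}\le h_{s_0}(e)$ by Fact 2. Hamilton's maximum-principle argument turns an upper bound $A$ into a gradient bound through $\log(A/u)$.

## 7. What curvature costs in Hamilton's argument on $\mathbb X$

Let us run that argument on $\mathbb X$ itself. Suppose $\mathrm{Ric}\ge-K_0$ with $K_0>0$, $0<U\le A$, $\partial_sU=\Delta U$, and for a function $\varphi\ge0$ of $s$ with $\varphi(0)=0$ put
$$F_\varphi=\varphi\,\frac{|\nabla U|^2}U-U\log\frac AU .$$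
The Bochner formula and the product rule (the computation is written out, in another setting, in Section 8) give
$$(\partial_s-\Delta)F_\varphi=\frac{(\varphi'-1)|\nabla U|^2}U-\frac{2\varphi}U\Big[\Big|\mathrm{Hess}\,U-\frac{\nabla U\otimes\nabla U}U\Big|^2+\mathrm{Ric}(\nabla U,\nabla U)\Big]\le(\varphi'+2K_0\varphi-1)\frac{|\nabla U|^2}U.$$
For the right side to be $\le0$ by this estimate we need $\varphi'+2K_0\varphi\le1$, that is $(e^{2K_0s}\varphi)'\le e^{2K_0s}$, so $\varphi(s)\le\frac{1-e^{-2K_0s}}{2K_0}<\frac1{2K_0}$. The conclusion $F_\varphi\le0$ would be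
$$|\nabla\log h_t(x)|^2\le\frac1{\varphi(t-s_0)}\log\frac{h_{s_0}(e)}{h_t(x)},\qquad\frac1\varphi>2K_0 .$$
On $\mathbb H^3$, $K_0=2$. The right side is then at least $4\log\frac{h_t(e)}{h_t(x)}=4\log\frac{\sinh R}R+\frac{R^2}t$. At $t=R^2$ this grows like $4R$, while the true gradient tends to $1$ and $1/r=1+\frac2R$. The Ricci term ruins the bound exactly where the repaired guess differs from the Gaussian one.

The loss is not real, and $\mathbb H^3$ shows why. For a radial function $f(R)$ the Hessian has eigenvalues $f''$, $\coth R\,f'$, $\coth R\,f'$, so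
$$|\mathrm{Hess}f|^2+\mathrm{Ric}(\nabla f,\nabla f)=f''^2+2\coth^2R\,f'^2-2f'^2=f''^2+\frac{2f'^2}{\sinh^2R}.$$
The angular part of the Hessian, which the argument on $\mathbb X$ discards, outweighs the negative Ricci curvature. The clean way to keep it is to work on the flat $\mathfrak a$ with the operator $L$. There the place of Ricci is taken by $-\mathrm{Hess}\log|\delta|$, which on $\mathbb H^3$ is $-(2\log\sinh R)''=\frac2{\sinh^2R}\ge0$. In general, since $(\log|\sinh|)''=-1/\sinh^2$,
$$-\mathrm{Hess}\log|\delta|=\sum_{\alpha\in\Sigma^+}m_\alpha\frac{\alpha\otimes\alpha}{\sinh^2\alpha}\ge0. \tag{8}$$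
So we may take $\varphi(s)=s$. What has to be handled in exchange is the singularity of $L$ on the walls.

## 8. The gradient estimate on the flat

**Proposition 3.** For $0<s_0<t$ and $x\in G$, $\ |\nabla\log h_t(x)|^2\le\frac1{t-s_0}\log\frac{h_{s_0}(e)}{h_t(x)}$.

*Proof.* Fix $T>0$.

**Step 1: decay at infinity** (so that the maximum principle can be used on the noncompact $\mathfrak a$). Put $T'=s_0+T+1$. For $s\in[s_0/2,s_0+T]$ the time gap $T'-s$ is at least $1$, so (6) gives $h_s(y)\le C'h_{T'}(z)$ whenever $d(y,z)\le1$, with $C'$ independent of $s$. Averaging over $z\in B(y,1)$, $h_s(y)\le C''\int_{B(y,1)}h_{T'}$. Since $h_{T'}$ is integrable, $h_s(y)\to0$ as $|y|\to\infty$, uniformly in such $s$. Apply Lemma 2 with $\varrho^2=\min(1,s_0/2)$ and $D=X\in\mathfrak p$ to $v(\sigma,p)=h_\sigma(x\cdot p)$ at time $s_0+s$; the cylinder involves only times in $[s_0/2,s_0+T]$. So $|\nabla h_{s_0+s}(x)|\to0$ as $|x|\to\infty$, uniformly for $s\in[0,T]$.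

**Step 2: the test function.** Let $\varepsilon>0$, $U(s,H)=h_{s_0+s}(\exp H)+\varepsilon$, $A=h_{s_0}(e)+\varepsilon$. By Fact 2, $0<U\le A$. Put
$$F=s\frac{|\nabla U|^2}U-U\log\frac AU,\qquad(s,H)\in[0,T]\times\mathfrak a.$$
$F$ is smooth and $W$-invariant in $H$. Since $U\log\frac AU\ge0$, we have $F(0,\cdot)\le0$ and $F\le T|\nabla U|^2/\varepsilon$. By Step 1 and Fact 3, $\limsup_{|H|\to\infty}F\le0$ uniformly in $s$.

**Step 3: $(\partial_s-L)F\le0$ at regular points.** There $\partial_sU=LU$. Write $\phi=\log|\delta|$. On the flat space $\mathfrak a$, $\frac12\Delta_{\mathfrak a}|\nabla U|^2=|\mathrm{Hess}\,U|^2+\langle\nabla U,\nabla\Delta_{\mathfrak a}U\rangle$. Further, $\frac12\langle\nabla\phi,\nabla|\nabla U|^2\rangle=\mathrm{Hess}\,U(\nabla U,\nabla\phi)$ and $\langle\nabla U,\nabla\langle\nabla\phi,\nabla U\rangle\rangle=\mathrm{Hess}\,\phi(\nabla U,\nabla U)+\mathrm{Hess}\,U(\nabla\phi,\nabla U)$. Combining,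
$$\tfrac12L|\nabla U|^2=|\mathrm{Hess}\,U|^2+\langle\nabla U,\nabla LU\rangle-\mathrm{Hess}\,\phi(\nabla U,\nabla U).$$
As $\partial_s|\nabla U|^2=2\langle\nabla U,\nabla LU\rangle$,
$$(\partial_s-L)|\nabla U|^2=-2\big(|\mathrm{Hess}\,U|^2-\mathrm{Hess}\,\phi(\nabla U,\nabla U)\big).$$
Next, $\partial_sU^{-1}=-U^{-2}LU$ and $LU^{-1}=-U^{-2}LU+2U^{-3}|\nabla U|^2$, so $(\partial_s-L)U^{-1}=-2U^{-3}|\nabla U|^2$. Also $-2\langle\nabla|\nabla U|^2,\nabla U^{-1}\rangle=4U^{-2}\mathrm{Hess}\,U(\nabla U,\nabla U)$. The product rule $(\partial_s-L)(ab)=b(\partial_s-L)a+a(\partial_s-L)b-2\langle\nabla a,\nabla b\rangle$ now gives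
$$(\partial_s-L)\frac{|\nabla U|^2}U=-\frac2U\Big[|\mathrm{Hess}\,U|^2-\frac2U\mathrm{Hess}\,U(\nabla U,\nabla U)+\frac{|\nabla U|^4}{U^2}-\mathrm{Hess}\,\phi(\nabla U,\nabla U)\Big].$$
The first three terms in the bracket form the square $\big|\mathrm{Hess}\,U-\frac{\nabla U\otimes\nabla U}U\big|^2$, and the last is $\ge0$ by (8). So the whole expression is $\le0$. For $\chi(u)=u\log\frac Au$ we have $\chi''(u)=-\frac1u$, hence $(\partial_s-L)\chi(U)=-\chi''(U)|\nabla U|^2=\frac{|\nabla U|^2}U$. Altogether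
$$(\partial_s-L)F=\frac{|\nabla U|^2}U+s\,(\partial_s-L)\frac{|\nabla U|^2}U-\frac{|\nabla U|^2}U\le0.$$

**Step 4: the walls** (we need $LF$ at every point, and its sign at a maximum). Since $F$ is $W$-invariant, $\partial_\alpha F$ is odd under $s_\alpha$, so it vanishes on $\ker\alpha$ and $\partial_\alpha F=\alpha F_\alpha$ with $F_\alpha$ smooth. Differentiating along $H_\alpha$ gives $\partial_\alpha^2F=|\alpha|^2F_\alpha+\alpha\,\partial_\alpha F_\alpha$, so $F_\alpha=|\alpha|^{-2}\partial_\alpha^2F$ on $\ker\alpha$. Thus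
$$LF=\Delta_{\mathfrak a}F+\sum_{\alpha\in\Sigma^+}m_\alpha(\alpha\coth\alpha)F_\alpha$$
extends smoothly to all of $\mathfrak a$, and $(\partial_s-L)F\le0$ everywhere by continuity. (In rank one, for even $F(R)$, this says that $F''+m\coth R\,F'$ has the value $(1+m)F''(0)$ at $0$.) Let $H_1$ be a spatial maximum of $F$. There $\nabla F=0$, so the roots with $\alpha(H_1)\ne0$ contribute $m_\alpha\coth\alpha\,\partial_\alpha F=0$, and for the others $\alpha\coth\alpha=1$:
$$LF(H_1)=\Delta_{\mathfrak a}F(H_1)+\sum_{\alpha\in\Sigma^+,\,\alpha(H_1)=0}m_\alpha|\alpha|^{-2}\partial_\alpha^2F(H_1)\le0.$$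

**Step 5: the maximum principle.** Suppose $F>0$ somewhere. Then for small $\eta>0$ the function $F-\eta s$ has a positive supremum on $[0,T]\times\mathfrak a$. By Step 2 it is attained, at some $(s_1,H_1)$, and $s_1>0$ because $F(0,\cdot)\le0$. There $\partial_sF\ge\eta$ (a one-sided derivative if $s_1=T$), and $H_1$ is a spatial maximum of $F(s_1,\cdot)$, so $LF\le0$. Hence $(\partial_s-L)F\ge\eta>0$, a contradiction. So $F\le0$. Taking $s=T=t-s_0$, dividing by $U$ and letting $\varepsilon\to0$ gives the claim at $x=\exp H$. By $K$-bi-invariance it holds everywhere. $\square$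

**Corollary 4.** There is $C_1$ with $|\nabla\log h_t(x)|\le C_1/r(t,x)$ for all $t>0$, $x\in G$.

*Proof.* By (6) from $(t/2,o)$ to $(t,xK)$, $\log\frac{h_{t/2}(e)}{h_t(x)}\le n\log2+\frac{|x|^2}t+\frac{C_0t}2$. Proposition 3 with $s_0=t/2$ yields
$$|\nabla\log h_t(x)|^2\le\frac{2n\log2}t+\frac{2|x|^2}{t^2}+C_0\le C_1^2\Big(\frac1{\sqrt t}+1+\frac{|x|}t\Big)^2.\qquad\square$$

The term $C_0t$ in the logarithm, divided by $t/2$, becomes the constant $1$ in the price. With a factor $\frac1\varphi>2K_0$ in place of $\frac2t$ it would have stayed of size $t$.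

## 9. Proof of Theorem 1: controlling the cylinder of size $r/2$

Fix $(t,x)$ and put $r=r(t,x)$, $\varrho=r/2$. By (2), $\varrho\le\frac12$ and $\varrho^2\le t/4$. Let $s\in[t-\varrho^2,t]$, so $s\ge\frac34t$.

**Step 1: comparison in space, at one time.** If $d(zK,xK)\le\varrho$, then
$$\frac1{r(s,z)}\le\frac43\Big(\frac1{\sqrt t}+1+\frac{|x|+\varrho}t\Big)\le\frac43\Big(\frac1r+\frac1{2r}\Big)=\frac2r,$$
because $\frac\varrho t=\frac r{2t}\le\frac1{2r}$ by $r^2\le t$. Integrate Corollary 4 at time $s$ along the geodesic from $xK$ to $yK$, of length at most $r/2$: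
$$e^{-C_1}h_s(x)\le h_s(y)\le e^{C_1}h_s(x)\qquad\text{if }d(yK,xK)\le\varrho. \tag{9}$$

**Step 2: a definite amount of heat stays near the origin.** I claim $c_0:=\inf_{0<\tau\le1}\int_{B(o,\sqrt\tau)}h_\tau>0$. For $|y|\le\sqrt\tau\le1$, (6) from $(\tau/2,o)$ to $(\tau,yK)$ gives $h_\tau(y)\ge2^{-n}e^{-1-C_0/2}h_{\tau/2}(e)$. By the small-time asymptotics of Fact 2, with continuity and positivity away from $0$, $h_{\tau/2}(e)\ge c\tau^{-n/2}$ for $0<\tau\le1$. And $\mathrm{vol}\,B(o,\sqrt\tau)\ge c\tau^{n/2}$. Multiply. Note $c_0\le1$.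

**Step 3: comparison in time, at one place.** This is the upper bound on earlier times that Fact 1 did not give; here it comes from the semigroup and Step 1. Let $s<t$ and $\tau=t-s\le\varrho^2\le1$, so $\sqrt\tau\le\varrho$. By (7), (9), invariance and Step 2,
$$h_t(x)\ge\int_{\{d(yK,xK)\le\varrho\}}h_\tau(y^{-1}x)h_s(y)\,dy\ge e^{-C_1}h_s(x)\int_{B(o,\varrho)}h_\tau\ge c_0e^{-C_1}h_s(x). \tag{10}$$
For $s=t$ the outer inequality is trivial, since $c_0e^{-C_1}\le1$.

**Step 4: conclusion.** From (9) and (10),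
$$\sup\{h_s(y):\ t-\varrho^2\le s\le t,\ d(yK,xK)\le\varrho\}\le c_0^{-1}e^{2C_1}h_t(x). \tag{11}$$
The function $v(s,gK)=h_s(xg)$ solves the heat equation on $(0,\infty)\times\mathbb X$, because $\Delta$ is $G$-invariant, and $(Dv(t,\cdot))(e)=h_t(x:D)$ because $D$ is left-invariant. Since $d(xgK,xK)=d(gK,o)$, Lemma 2 on $[t-\varrho^2,t]\times B(o,\varrho)$ together with (11) gives
$$|h_t(x:D)|\le C\varrho^{-\deg D}c_0^{-1}e^{2C_1}h_t(x)=C'\,t^{-\deg D}(\sqrt t+t+|x|)^{\deg D}h_t(x).\qquad\blacksquare$$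

So Conjecture 3.6 is true. As $\lambda(P_D)$ acts on $h_t$ as $D$ does, $\deg D$ may be replaced by the reduced degree of $D$.

## 10. Left derivatives and time derivatives: proof of Theorem 2

Inequality (5) is Proposition 3.

**Step 1: remove time derivatives.** On right $K$-invariant functions $\Delta$ acts as $\tilde\Delta=\sum X_i^2$, with $X_i$ an orthonormal basis of $\mathfrak p$: at $o$ because the curves $s\mapsto\exp(sX_i)\cdot o$ are orthogonal geodesics, and everywhere by $G$-invariance. So $\partial_t^jh_t(D_1:x:D_2)=h_t(D_1:x:D_2\tilde\Delta^j)$, and $\deg(D_2\tilde\Delta^j)\le\deg D_2+2j$. Since $1/r\ge1$, we may take $j=0$.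

**Step 2: make left derivatives into right derivatives on $G\times G$.** Let
$$\Phi_s(g_1,g_2)=h_s(g_1^{-1}xg_2)=H_s(xg_2K,g_1K).$$
It is right $K\times K$-invariant. By symmetry $H_s$ solves the heat equation in either variable, and averaging the two equations gives $\partial_s\Phi=\frac12(\Delta_1+\Delta_2)\Phi$. Let $D_1\mapsto D_1^\vee$ be the degree-preserving antiautomorphism of $\mathfrak U(\mathfrak g)$ extending $X\mapsto-X$. Setting $g_1^{-1}=\exp(s_1X_1)\cdots\exp(s_kX_k)$ means $g_1=\exp(-s_kX_k)\cdots\exp(-s_1X_1)$, so $h_t(D_1:x:D_2)$ is the value at $(e,e)$ of the left-invariant operator $D_1^\vee\otimes D_2$ applied to $\Phi_t$.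

**Step 3: control the cylinder in $\mathbb X\times\mathbb X$.** Take $\varrho=r/4$, $s\in[t-\varrho^2,t]$ (so $s\ge\frac{15}{16}t$), $d(a,xK)\le\varrho$, $d(b,o)\le\varrho$. By invariance and symmetry of $H_s$, Corollary 4 bounds the gradient of $\log H_s$ in either variable by $C_1\big(\frac1{\sqrt s}+1+\frac{d(\cdot,\cdot)}s\big)$. Move first $xK\to a$ and then $o\to b$. The distance between the two points never exceeds $|x|+2\varrho$, so the gradient is at most
$$\tfrac{16}{15}C_1\Big(\frac1r+\frac{2\varrho}t\Big)\le\tfrac{16}{15}\cdot\tfrac32\,\frac{C_1}r\le\frac{2C_1}r,\qquad\text{using }\frac{2\varrho}t=\frac r{2t}\le\frac1{2r}.$$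
The total path length is at most $2\varrho=\frac r2$. Hence $H_s(a,b)\le e^{C_1}h_s(x)\le c_0^{-1}e^{2C_1}h_t(x)$, the last step by (10), which covers these $s$ since $r/4\le r/2$.

**Step 4: conclusion.** The ball of radius $\varrho$ about $(o,o)$ in $\mathbb X\times\mathbb X$ lies in $B(o,\varrho)\times B(o,\varrho)$, so Lemma 2 on $\mathbb X\times\mathbb X$ gives $|h_t(D_1:x:D_2)|\le C\varrho^{-\deg D_1-\deg D_2}h_t(x)$ with $\varrho=r/4$. $\blacksquare$

## 11. Rescaling at $t/|x|$: proof of Theorem 3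

Theorems 1 and 2 used only textbook facts. Here we also use the global estimate of Anker–Ostellari (*The heat kernel on noncompact symmetric spaces*, AMS Transl. Ser. 2, vol. 210 (2003), 27–46). Let $\Sigma_0^+$ be the positive indivisible roots. There is $C_2\ge1$ with $C_2^{-1}\mathcal E\le h_t(\exp H)\le C_2\mathcal E$ for all $t>0$, $H\in\overline{\mathfrak a^+}$, where
$$\mathcal E(t,H)=t^{-\frac n2}\prod_{\alpha\in\Sigma_0^+}(1+\langle\alpha,H\rangle)(1+t+\langle\alpha,H\rangle)^{\frac{m_\alpha+m_{2\alpha}}2-1}\,e^{-|\rho|^2t-\langle\rho,H\rangle-\frac{|H|^2}{4t}}.$$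
On $\mathbb R$ with $t$ fixed and $x$ large, rescaling $h_t$ about $x$ by $t/x$ gives $h_t(x+\frac txY)/h_t(x)=e^{-Y/2-tY^2/4x^2}\to e^{-Y/2}$, and all derivatives of the limit are explicit. The plan is to get the same exponential limit on $\mathbb X$. The two-sided bound fixes the limit up to a bounded factor, and a Liouville argument shows that this factor is constant.

Suppose the asymptotics fail. Then there are $\varepsilon>0$ and $(t_j,x_j)$, with $R_j=|x_j|$ and $L_j=\frac{R_j}{t_j+\sqrt{t_j}}\to\infty$, along which the difference in the theorem stays $\ge\varepsilon$ in modulus. Put $v_j=v_{x_j}$ and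
$$r_j=\frac{t_j}{R_j}=\frac{t_j}{L_j(t_j+\sqrt{t_j})}\le L_j^{-1}\min(1,\sqrt{t_j})\to0.$$
Passing to a subsequence, $v_j\to v$. For $s\in\mathbb R$, $Y\in\mathfrak p$ and $j$ large define
$$u_j(s,Y)=\frac{h_{t_j+r_j^2s}(x_j\exp(r_jY))}{h_{t_j}(x_j)}.$$

**Step 1: increments of $\mathcal E$.** This step finds the limit up to constants. Fix $S$, let $|s|,|Y|\le S$, and drop the index $j$, writing $v$ for $v_j$. Let $t'=t+r^2s$, let $H,H'\in\overline{\mathfrak a^+}$ be the radial components of $x$ and $x\exp(rY)$, and $R'=|H'|$. I claim that, uniformly in $|s|,|Y|\le S$,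
$$\log\mathcal E(t',H')-\log\mathcal E(t,H)=-\tfrac12\langle v,Y\rangle+\tfrac s4+o(1). \tag{12}$$

*The radial component is 1-Lipschitz.* By nonpositive curvature, $d(\exp X\cdot o,\exp X'\cdot o)\ge|X-X'|$ for $X,X'\in\mathfrak p$. Writing $X=\mathrm{Ad}(k)H$ and $X'=\mathrm{Ad}(k')H'$, we need $\langle\mathrm{Ad}(k)H,H'\rangle\le\langle H,H'\rangle$ for all $k\in K$, $H,H'\in\overline{\mathfrak a^+}$; then $|X-X'|\ge|H-H'|$. Let first $H'$ be regular, and let $k$ maximize the left side. Then for all $Z\in\mathfrak k$, with $\langle\cdot,\cdot\rangle$ the Killing form, $0=\langle[Z,\mathrm{Ad}(k)H],H'\rangle=\langle Z,[\mathrm{Ad}(k)H,H']\rangle$. As $[\mathrm{Ad}(k)H,H']\in\mathfrak k$ and the form is definite on $\mathfrak k$, this bracket is $0$. The centralizer of a regular $H'$ in $\mathfrak p$ is $\mathfrak a$, so $\mathrm{Ad}(k)H\in\mathfrak a$, hence $\mathrm{Ad}(k)H\in WH$, and $\langle wH,H'\rangle\le\langle H,H'\rangle$ for $w\in W$ and $H,H'$ in the closed chamber. The general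 case follows by continuity.

*All factors but the Gaussian.* So $|H-H'|\le r|Y|\to0$. Also $|t'-t|\le r^2S\to0$ and $t'/t=1+O(r^2/t)=1+O(L^{-2})$. Hence $t'^{-n/2}/t^{-n/2}\to1$. The bases in the product are $\ge1$ and change by $o(1)$, so their powers have ratio $\to1$. The terms $|\rho|^2t$ and $\langle\rho,H\rangle$ change by $o(1)$.

*The Gaussian, space part.* By left $K$-invariance, $R'=d(\exp(-Rv)\cdot o,\exp(rY)\cdot o)$. The function $d(\exp(-Rv)\cdot o,\cdot)$ has derivative $\langle v,Y\rangle$ at $o$ in direction $Y$. By Hessian comparison (curvature bounded below and $\le0$) its Hessian at distance $d$ lies between $0$ and $C(1+\frac1d)$. Since $\frac rR=\frac t{R^2}\le L^{-2}$, the distance along the geodesic segment from $o$ to $\exp(rY)\cdot o$ is at least $R-rS\ge R/2$ for $j$ large. By Taylor's formula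
$$R'=R+r\langle v,Y\rangle+O\big(r^2(1+\tfrac1R)\big).$$
Now $R'^2-R^2=2R(R'-R)+(R'-R)^2$, with $|R'-R|\le rS$ and $Rr=t$. So $R'^2-R^2=2t\langle v,Y\rangle+O(r^2(1+R))$. Since $\frac{r^2(1+R)}t=\frac{r^2}t+r\le L^{-2}+L^{-1}\to0$, we get $\frac{R'^2-R^2}{4t}=\frac12\langle v,Y\rangle+o(1)$.

*The Gaussian, time part.* We have $R'^2\big(\frac1{4t'}-\frac1{4t}\big)=-\frac s4\cdot\frac{R'^2r^2}{tt'}=-\frac s4+o(1)$, because $R^2r^2=t^2$, $R'/R\to1$ and $t'/t\to1$. Since
$$-\frac{R'^2}{4t'}+\frac{R^2}{4t}=-\frac{R'^2-R^2}{4t}-R'^2\Big(\frac1{4t'}-\frac1{4t}\Big),$$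
(12) follows. With the two-sided bound we obtain, uniformly on compact sets,
$$(C_2^{-2}+o(1))\,e^{-\frac12\langle v_j,Y\rangle+\frac s4}\le u_j(s,Y)\le(C_2^2+o(1))\,e^{-\frac12\langle v_j,Y\rangle+\frac s4}. \tag{13}$$

**Step 2: a limit exists.** As in the proof of Lemma 2, $\partial_su_j=\Delta_{g^{r_j}}u_j$ with $g^{r_j}(Y)=g(r_jY)$, which converges in $C^\infty_{loc}$ to the Euclidean metric of $\mathfrak p$. By (13) the $u_j$ are locally bounded. Lemma 1, applied to $(\sigma,Z)\mapsto u_j(s_*+\sigma,Y_*+Z)$ for $(s_*,Y_*)$ in a compact set and $j$ large, bounds all their derivatives locally. By Arzelà–Ascoli a subsequence converges in $C^\infty_{loc}(\mathbb R\times\mathfrak p)$ to some $u>0$ with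
$$\partial_su=\Delta_{\mathfrak p}u,\qquad u(0,0)=1,\qquad w:=u\,e^{\frac12\langle v,Y\rangle-\frac s4}\in[C_2^{-2},C_2^2].$$

**Step 3: the bounded factor is constant.** Substitute $u=we^{-\frac12\langle v,Y\rangle+\frac s4}$. Since $|v|=1$, $\Delta u=(\Delta w-\langle v,\nabla w\rangle+\frac14w)e^{-\frac12\langle v,Y\rangle+\frac s4}$, while $\partial_su=(\partial_sw+\frac14w)e^{-\frac12\langle v,Y\rangle+\frac s4}$. So $\partial_sw=\Delta w-\langle v,\nabla w\rangle$, and $\tilde w(s,Y)=w(s,Y+sv)$ satisfies $\partial_s\tilde w=\Delta\tilde w$ on $\mathbb R\times\mathfrak p$ and is bounded. Lemma 1 with the Euclidean metric, applied to $(\sigma,Z)\mapsto\tilde w(s_*+\varrho^2\sigma,Y_*+\varrho Z)$, gives $|\nabla\tilde w(s_*,Y_*)|\le C\varrho^{-1}\sup|\tilde w|$ for every $\varrho>0$. Let $\varrho\to\infty$: $\tilde w$ is constant in $Y$, hence $\partial_s\tilde w=\Delta\tilde w=0$, and $\tilde w$ is constant. So $w\equiv w(0,0)=1$ and $u(s,Y)=e^{-\frac12\langle v,Y\rangle+\frac s4}$.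

**Step 4: read off the derivative.** By (4) applied to $g\mapsto h_{t_j}(x_jg)$, with $Z=r_jY$ and $m=\deg P_D$,
$$r_j^m\frac{h_{t_j}(x_j:D)}{h_{t_j}(x_j)}=r_j^mP_D(r_j^{-1}\partial_Y)u_j(0,0)\longrightarrow\sigma_D(\partial_Y)e^{-\frac12\langle v,Y\rangle}\Big|_{Y=0}=(-\tfrac12)^m\sigma_D(v),$$
because the terms of $P_D$ of degree below $m$ carry positive powers of $r_j$, and $\partial_Xe^{-\frac12\langle v,Y\rangle}=-\frac12\langle X,v\rangle e^{-\frac12\langle v,Y\rangle}$. Multiplying by $2^m$, with $r_j=t_j/R_j$ and $\sigma_D(v_j)\to\sigma_D(v)$, the difference in the theorem tends to $0$ along the subsequence. This contradicts the choice of $(t_j,x_j)$, so the asymptotics hold.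

**Step 5: the optimal exponent.** If $\beta\ge m$, apply Theorem 1 to $\lambda(P_D)$, which has degree $m$ and acts on $h_t$ as $D$ does; since $1/r\ge1$, the bound with exponent $\beta$ follows. Conversely, suppose the bound holds with exponent $\beta$. As $D\notin\mathfrak U(\mathfrak g)\mathfrak k$, $\sigma_D\ne0$, and there is a unit vector $v\in\mathfrak p$ with $\sigma_D(v)\ne0$. Take $t=1$, $x=\exp(Rv)$, $R\to\infty$. By the asymptotics $\frac{|h_1(x:D)|}{h_1(x)}\sim2^{-m}|\sigma_D(v)|R^m$, while $r(1,x)^{-\beta}=(2+R)^\beta$. So $\beta\ge m$. $\blacksquare$
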